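\title{Edge-transitive polytopes that are not Wythoffian}

\begin{abstract}
We show that an edge-transitive convex polytope of dimension $d\ge 4$ need not be the convex hull of an orbit of a finite reflection group. The counterexample is spanned by the indicator vectors of the $56$ affinely independent $4$-subsets of $\mathbb{F}_2^3$; it has dimension $7$ and $336$ edges, and its symmetry group contains no reflection. We also prove that an edge-transitive polytope is Wythoffian if and only if the reflection in the perpendicular bisector of an edge is a symmetry, and that it then has a representation with transitive Coxeter--Dynkin diagram. Matroid polytopes of Steiner systems give counterexamples in every dimension divisible by $7$, $8$, $11$, $12$ or $23$. Simple edge-transitive polytopes of dimension $d\ge4$, on the other hand, are always Wythoffian with transitive diagram.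
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
A \emph{polytope} is a convex polytope $P\subset\mathbb{R}^d$ of full dimension $d$. Its \emph{symmetry group} $\operatorname{Aut}(P)$ is the group of orthogonal transformations of $\mathbb{R}^d$ that map $P$ onto itself. We call $P$ \emph{edge-transitive} (\emph{vertex-transitive}) if $\operatorname{Aut}(P)$ acts transitively on the edges (vertices) of $P$. When a polytope is given inside a linear subspace $H$ of a larger space, $H$ with the induced inner product plays the role of $\mathbb{R}^d$.

Let $\Gamma\subset O(\mathbb{R}^d)$ be a finite reflection group, that is, a finite group generated by reflections. The fixed hyperplanes of the reflections in $\Gamma$ are its \emph{mirrors}, and the connected components of the complement of all mirrors are its \emph{chambers}. Fix a chamber $C$. Let $\alpha_k$ be the unit normals, pointing into $C$, of the mirrors that bound $C$, and let $s_k$ be the corresponding reflections. The \emph{Coxeter--Dynkin diagram} of $\Gamma$ has one node for each $k$; two nodes $k\ne l$ are joined by an edge with label $m_{kl}$, the order of $s_ks_l$, whenever $m_{kl}\ge3$, and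 the label $3$ is not written. An \emph{automorphism} of the diagram is a permutation $\pi$ of the nodes with $m_{\pi(k)\pi(l)}=m_{kl}$ for all $k\neq l$.

A polytope is \emph{Wythoffian} if it has the form $P=\operatorname{conv}(\Gamma v)$ with $\Gamma$ a finite reflection group and $v$ a point in the closure $\bar C$ of a chamber. The representation $(\Gamma,v)$ is recorded by \emph{ringing} the node $k$ exactly when $v$ does not lie on the mirror of $s_k$. The ringed diagram is \emph{transitive} if the diagram automorphisms that preserve the set of ringed nodes act transitively on the ringed nodes, and $P$ is \emph{Wythoffian with transitive Coxeter--Dynkin diagram} if at least one of its representations $(\Gamma,v)$ has a transitive ringed diagram.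

The words ``at least one'' matter. Take the cube $[-1,1]^4$ and $v=(1,1,1,1)$. The group $B_4$ of signed permutations, with walls normal to $e_1-e_2$, $e_2-e_3$, $e_3-e_4$, $e_4$, gives a single ring. The group $B_3\times A_1$, with walls normal to $e_1-e_2$, $e_2-e_3$, $e_3$, $e_4$, gives two rings that no automorphism exchanges. The group $A_1^4$ of sign changes, with walls normal to $e_1,\dots,e_4$, gives four rings that can be permuted at will. See Figure~\ref{fig:cube}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw (0,0)--(3,0);
\draw (5,0)--(7,0);
\node[above] at (2.5,0) {$4$};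
\node[above] at (6.5,0) {$4$};
\foreach \x in {0,1,2,3,5,6,7,8,10,11,12,13} \fill (\x,0) circle (2.5pt);
\foreach \x in {3,7,8,10,11,12,13} \draw (\x,0) circle (6pt);
\node at (1.5,-0.8) {$B_4$};
\node at (6.5,-0.8) {$B_3\times A_1$};
\node at (11.5,-0.8) {$A_1^4$};
\end{tikzpicture}
\caption{Three ringed Coxeter--Dynkin diagrams that all describe the $4$-cube. The first and the third are transitive on their ringed nodes; the second is not, since one ringed node is isolated and the other is not.}
\label{fig:cube}
\end{figure}

The following question is posed in \cite{spectral}.

\begin{quote}
\textbf{Question.} Is every edge-transitive polytope of dimension $d\ge4$ Wythoffian with transitive Coxeter--Dynkin diagram?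
\end{quote}

\subsection*{Why one would expect the answer yes}
Rings count edge types. For each ringed node $i$ the segment $[v,s_iv]$ is an edge of $\operatorname{conv}(\Gamma v)$, and every edge is a $\Gamma$-image of one of these (Lemma~\ref{lem:wythoff-edges}). A diagram with one ring therefore always gives an edge-transitive polytope; simplices, cubes, cross-polytopes and hypersimplices arise in this way. With several rings, a transitive diagram merges the edge types as soon as $v$ is equally far from all ringed mirrors (Proposition~\ref{prop:converse}); the proviso is needed, as a rectangle that is not a square still has the transitive diagram of $A_1^2$ with two rings. So transitive diagrams are a machine that produces edge-transitive polytopes, and the Question asks whether it produces all of them.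

In dimensions $2$ and $3$ it does not, for a simple reason. The points of an orbit $\Gamma v$ have equal norm, so they are all vertices (Lemma~\ref{lem:tests}) and a Wythoffian polytope is vertex-transitive. But the rhombus $\operatorname{conv}\{\pm ae_1,\pm be_2\}$ with $a>b>0$ has vertices of two different norms, while the sign changes permute its four edges transitively; the rhombic dodecahedron behaves in the same way (Example~\ref{ex:rhombic}). For $d\ge4$ this obstruction disappears: by G\"oring and Winter \cite{GW}, every edge-transitive polytope of dimension $d\ge 4$ is vertex-transitive.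

\subsection*{Results}
The answer is nevertheless no. Write $1_A$ for the indicator vector of a set $A$ and $\mathbf 1$ for the all-ones vector.

\begin{theorem}\label{thm:seven}
Let $\mathbb{F}=\mathbb{F}_2^3$, let $\mathcal V$ be the set of $4$-subsets of $\mathbb{F}$ whose four points do not add up to $0$, and let
\[
P=\operatorname{conv}\bigl\{1_A-\tfrac12\mathbf 1: A\in\mathcal V\bigr\}\subset H=\Bigl\{x\in\mathbb{R}^{\mathbb{F}}:\sum_{y\in\mathbb{F}}x_y=0\Bigr\}\cong\mathbb{R}^7 .
\]
Then $P$ is a $7$-dimensional edge-transitive polytope with $56$ vertices and $336$ edges, and $\operatorname{Aut}(P)$ contains no reflection. Hence $P$ is not of the form $\operatorname{conv}(\Gamma v)$ for any finite reflection group $\Gamma$, and the answer to the Question is no.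
\end{theorem}

This polytope fails in the strongest sense: it is not Wythoffian at all. That is no accident. For an edge $e$ let $r_e$ be the reflection in the perpendicular bisector hyperplane of $e$; we call it an \emph{edge reflection}.

\begin{theorem}\label{thm:criterion}
For an edge-transitive polytope $P$ of dimension $d\ge2$ the following are equivalent:
\begin{enumerate}
\item[(a)] $P$ is Wythoffian;
\item[(b)] $P$ is Wythoffian with transitive Coxeter--Dynkin diagram;
\item[(c)] $r_e\in\operatorname{Aut}(P)$ for some edge $e$ (equivalently, for all edges).
\end{enumerate}
\end{theorem}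

With this criterion one can produce many more counterexamples, and one can confirm the expected answer for simple polytopes, those in which every vertex lies in exactly $d$ edges.

\begin{theorem}\label{thm:dimensions}
Vertex- and edge-transitive polytopes that are not Wythoffian exist in every dimension $d\ge4$ divisible by $7$, $8$, $11$, $12$ or $23$.
\end{theorem}

\begin{theorem}\label{thm:simple}
Let $d\ge3$ and let $P\subset\mathbb{R}^d$ be a simple polytope that is edge- and vertex-transitive (for $d\ge4$ vertex-transitivity is automatic by \cite{GW}). Then $P$ is Wythoffian with transitive Coxeter--Dynkin diagram.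
\end{theorem}

We do not settle dimensions $4$, $5$ and $6$.

All counterexamples follow one plan: start from a Wythoffian polytope and delete a very symmetric set of vertices, so that no new edges appear, the surviving symmetries are still transitive on the surviving edges, and the edge reflections are lost. Section~\ref{sec:tests} gives the two tests by which all edges are determined, and Section~\ref{sec:reflections} proves Theorem~\ref{thm:criterion}. Section~\ref{sec:seven} carries out the plan by hand in dimension $7$; the proof of Theorem~\ref{thm:seven} uses only Section~\ref{sec:tests}. Section~\ref{sec:matroids} extends the argument to matroid polytopes and proves Theorem~\ref{thm:dimensions}, Section~\ref{sec:hamming} constructs a further infinite family in the dimensions $2^m$, and Section~\ref{sec:simple} proves Theorem~\ref{thm:simple}.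

\subsection*{Notation}
For a set $A$ we write $A\cup y$ for $A\cup\{y\}$, $A\setminus y$ for $A\setminus\{y\}$, and $A[a\to b]$ for $(A\setminus\{a\})\cup\{b\}$. The sign $+$ is kept for addition of vectors. For a subset $A$ of $\mathbb{F}_2^m$ we put $\sigma(A)=\sum_{p\in A}p$.

\section{Two tests for edges}\label{sec:tests}

A face of a polytope is the set of maximizers of a linear functional, and it is the convex hull of the vertices it contains. The vertices and edges form a connected graph, the \emph{edge graph}; two vertices joined by an edge are \emph{neighbors}. The group $\operatorname{Aut}(P)$ is finite, because it permutes the vertices and these span $\mathbb{R}^d$ affinely. To prove edge-transitivity one must first know all edges. One test that finds edges and one that excludes them will suffice.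

\begin{lemma}\label{lem:tests}
Let $V$ be a finite subset of a Euclidean space and $Q=\operatorname{conv}V$.
\begin{enumerate}
\item[(a)] \emph{Closest pairs.} Suppose all points of $V$ have the same norm. Then every point of $V$ is a vertex of $Q$. If moreover $p\ne q$ in $V$ satisfy $\langle p,q\rangle\ge\langle x,z\rangle$ for all $x\neq z$ in $V$, then $[p,q]$ is an edge of $Q$.
\item[(b)] \emph{Parallelograms.} If $p,q,p',q'$ are vertices of $Q$ with $p+q=p'+q'$ and $\{p,q\}\ne\{p',q'\}$, then $[p,q]$ is not an edge of $Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\varrho$ be the common norm. For $x\ne z$ in $V$ the Cauchy--Schwarz inequality gives $\langle x,z\rangle<\varrho^2$, so $x$ is the unique maximizer of $\langle x,\cdot\rangle$ on $V$. Put $\mu=\langle p,q\rangle<\varrho^2$. The functional $\langle p+q,\cdot\rangle$ equals $\varrho^2+\mu$ at $p$ and $q$, and it is at most $2\mu<\varrho^2+\mu$ at every other point of $V$.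

(b) Suppose $[p,q]$ is an edge, the set of maximizers of a functional. Its midpoint is also the midpoint of $p'$ and $q'$, so the functional is maximal at $p'$ and $q'$ as well. Thus $p',q'$ are vertices on the edge, $p',q'\in\{p,q\}$, and $p+q=p'+q'$ with $p\neq q$ forces $\{p',q'\}=\{p,q\}$.
\end{proof}

\begin{example}\label{ex:rhombic}
The rhombic dodecahedron is the convex hull of the points $(\pm1,\pm1,\pm1)$ and $\pm2e_i$ in $\mathbb{R}^3$. All are vertices, being unique maximizers of functionals $\pm x_1\pm x_2\pm x_3$ and $\pm x_i$, and they have two different norms, so the polytope is not Wythoffian. We go through the pairs of vertices up to signed permutations. The identities $(1,1,1)+(1,1,-1)=2e_1+2e_2$ and $(1,1,1)+(1,-1,-1)=(1,1,-1)+(1,-1,1)$ exclude three types by Lemma~\ref{lem:tests}(b). Antipodal pairs have midpoint $0$, and the pair $(1,1,1)$, $-2e_1$ has midpoint $\frac12(-1,1,1)$; both are interior points. Only the type $(1,1,1)$, $2e_1$ remains, so the polytope is edge-transitive.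
\end{example}

\section{Edge reflections}\label{sec:reflections}

We use the following standard facts about a finite reflection group $\Gamma$ with chamber $C$, normals $\alpha_k$ and reflections $s_kx=x-2\langle x,\alpha_k\rangle\alpha_k$; see \cite[\S\S1.3--1.12]{Humphreys}.
\begin{enumerate}
\item[(R1)] The $\alpha_k$ are linearly independent, $\langle\alpha_k,\alpha_l\rangle=-\cos(\pi/m_{kl})$ for $k\ne l$, the $s_k$ generate $\Gamma$, and $\bar C=\{x:\langle x,\alpha_k\rangle\ge0\text{ for all }k\}$.
\item[(R2)] $\Gamma$ acts transitively on the chambers.
\item[(R3)] $\bar C$ meets every $\Gamma$-orbit in exactly one point.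
\item[(R4)] The stabilizer of $v\in\bar C$ is generated by the $s_k$ with $\langle v,\alpha_k\rangle=0$.
\end{enumerate}
A node $k$ is ringed exactly when $\langle v,\alpha_k\rangle>0$. If $\operatorname{conv}(\Gamma v)$ has full dimension, the $\alpha_k$ form a basis of $\mathbb{R}^d$: each $s_k$ moves a point by a multiple of $\alpha_k$, so $\Gamma v\subset v+\operatorname{span}\{\alpha_k\}$.

\begin{lemma}\label{lem:wythoff-edges}
Let $P=\operatorname{conv}(\Gamma v)$ with $v\in\bar C$ be a Wythoffian polytope of dimension $d\ge2$.
\begin{enumerate}
\item[(a)] For every ringed node $i$ the segment $e_{(i)}=[v,s_iv]$ is an edge of $P$, and its edge reflection is $s_i$.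
\item[(b)] Every edge of $P$ has the form $\gamma e_{(i)}$ with $\gamma\in\Gamma$ and $i$ ringed. In particular $r_e\in\Gamma$ for every edge $e$.
\end{enumerate}
\end{lemma}

\begin{proof}
The vertex set of $P$ is $\Gamma v$. For $\eta\in\bar C$ let $J=\{k:\langle\eta,\alpha_k\rangle=0\}$ and let $\Gamma_J$ be generated by the $s_k$ with $k\in J$; it fixes $\eta$. We claim that the maximizers of $\langle\eta,\cdot\rangle$ on $\Gamma v$ form the orbit $\Gamma_Jv$.

Let $u$ be a maximizer. All points of $\Gamma_Ju$ are maximizers, and we look for one in $\bar C$. Let $\omega$ be the vector with $\langle\omega,\alpha_k\rangle=1$ for all $k$, and choose $u'\in\Gamma_Ju$ with $\langle\omega,u'\rangle$ maximal. For $k\in J$, the inequality $\langle\omega,u'\rangle\ge\langle\omega,s_ku'\rangle=\langle\omega,u'\rangle-2\langle u',\alpha_k\rangle$ gives $\langle u',\alpha_k\rangle\ge0$. For $k\notin J$, the inequality $\langle\eta,u'\rangle\ge\langle\eta,s_ku'\rangle=\langle\eta,u'\rangle-2\langle u',\alpha_k\rangle\langle\eta,\alpha_k\rangle$ with $\langle\eta,\alpha_k\rangle>0$ gives the same. So $u'\in\bar C$, and $u'=v$ by (R3). Thus $v$ is a maximizer and $u\in\Gamma_Jv$, which proves the claim.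

(a) Choose $\eta$ with $\langle\eta,\alpha_i\rangle=0$ and $\langle\eta,\alpha_k\rangle=1$ for $k\ne i$. Then $J=\{i\}$ and the maximizers are the two points $v\neq s_iv$, so $e_{(i)}$ is an edge. Its direction $v-s_iv$ is a multiple of $\alpha_i$ and its midpoint is fixed by $s_i$, so its perpendicular bisector is the mirror of $s_i$.

(b) Let $e$ be the set of maximizers of $\langle\eta',\cdot\rangle$ on $P$. By (R3) there is $\gamma\in\Gamma$ with $\eta=\gamma^{-1}\eta'\in\bar C$, and $\gamma^{-1}e$ is the set of maximizers of $\langle\eta,\cdot\rangle$. By the claim its two endpoints form $\Gamma_Jv$. Some $s_i$ with $i\in J$ moves $v$; then $i$ is ringed and $\Gamma_Jv=\{v,s_iv\}$. So $e=\gamma e_{(i)}$ and $r_e=\gamma s_i\gamma^{-1}$.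
\end{proof}

\begin{proposition}\label{prop:converse}
Let $P=\operatorname{conv}(\Gamma v)$ be as in Lemma~\ref{lem:wythoff-edges}. If the ringed diagram is transitive and $\langle v,\alpha_i\rangle$ has the same value for all ringed nodes $i$, then $P$ is edge-transitive.
\end{proposition}

\begin{proof}
Let $\pi$ be a diagram automorphism preserving the rings, and let $h$ be the linear map with $h\alpha_k=\alpha_{\pi(k)}$. By (R1) it is orthogonal, and $hs_kh^{-1}=s_{\pi(k)}$, so $h\Gamma h^{-1}=\Gamma$. Further $\langle hv,\alpha_{\pi(k)}\rangle=\langle v,\alpha_k\rangle=\langle v,\alpha_{\pi(k)}\rangle$ for all $k$, so $hv=v$. Hence $h(\Gamma v)=\Gamma v$, that is $h\in\operatorname{Aut}(P)$, and $he_{(i)}=e_{(\pi(i))}$. Now apply Lemma~\ref{lem:wythoff-edges}(b).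
\end{proof}

The substantial part of Theorem~\ref{thm:criterion} is to reverse this proposition: from a symmetry $g$ of $P$ that maps $e_{(i)}$ to $e_{(j)}$ one wants a diagram automorphism that maps $i$ to $j$. For an arbitrary representation this is impossible, as $B_3\times A_1$ in Figure~\ref{fig:cube} shows. The trouble there is that a coordinate permutation exchanging the two edges at $v$ does not respect the mirrors of $B_3\times A_1$. A symmetry acts on the diagram only if it normalizes the reflection group, so we need a reflection group that is normal in $\operatorname{Aut}(P)$ and still transitive on vertices. The group generated by all edge reflections is the natural candidate. For the $4$-cube the edge reflections are the sign changes $x_i\mapsto-x_i$, the group is $A_1^4$, and the coordinate permutations induce the required automorphisms of the third diagram in Figure~\ref{fig:cube}.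

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Let $G=\operatorname{Aut}(P)$. For $g\in G$ we have $r_{ge}=gr_eg^{-1}$, so by edge-transitivity the two forms of (c) are equivalent. The implication (b)$\Rightarrow$(a) is trivial, and (a)$\Rightarrow$(c) holds by Lemma~\ref{lem:wythoff-edges}, since $\Gamma\subset G$.

Assume (c). Let $W$ be the subgroup of $G$ generated by all edge reflections. It is a finite reflection group, and it is normal in $G$ because $gr_eg^{-1}=r_{ge}$. Since $r_e$ exchanges the ends of $e$ and the edge graph is connected, $W$ is transitive on the vertices. So $P=\operatorname{conv}(Wv)$ for a vertex $v$; choose a chamber $C$ of $W$ with $v\in\bar C$. We show that this ringed diagram is transitive. Let $i,j$ be ringed nodes.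

\emph{A symmetry fixing $v$.} By Lemma~\ref{lem:wythoff-edges}(a), $[v,s_iv]$ and $[v,s_jv]$ are edges, so some $g\in G$ maps the first to the second. Replacing $g$ by $s_jg$ if necessary, we have $gv=v$ and $gs_iv=s_jv$.

\emph{A symmetry fixing $v$ and $C$.} As $g$ normalizes $W$, it permutes the mirrors of $W$, so $gC$ is a chamber. It need not be $C$, because several chambers may have $v$ in their closure, and we correct this by an element of $W$. By (R2), $gC=wC$ with $w\in W$. From $v=gv\in w\bar C$ we get $w^{-1}v\in\bar C$, so $w^{-1}v=v$ by (R3). Put $u=w^{-1}$ and $h=ug$. Then $uv=v$, $hv=v$ and $hC=C$. The orthogonal map $h$ permutes the inward unit normals of $C$, say $h\alpha_k=\alpha_{\pi(k)}$. By (R1), $\pi$ is a diagram automorphism, and it preserves the rings because $\langle v,\alpha_{\pi(k)}\rangle=\langle hv,h\alpha_k\rangle=\langle v,\alpha_k\rangle$.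

\emph{The correction does no harm: $\pi(i)=j$.} From $s_{\pi(i)}=hs_ih^{-1}$ and $h^{-1}v=v$ we obtain
\[
v-2\langle v,\alpha_{\pi(i)}\rangle\alpha_{\pi(i)}=s_{\pi(i)}v=hs_iv=us_jv=v-2\langle v,\alpha_j\rangle\,u\alpha_j .
\]
Both coefficients are positive, since $\pi(i)$ and $j$ are ringed, and both $\alpha_{\pi(i)}$ and $u\alpha_j$ are unit vectors. Hence $\alpha_{\pi(i)}=u\alpha_j$. By (R4), $u$ is a product of reflections $s_k$ with $k$ unringed, each of which changes a vector by a multiple of $\alpha_k$. So $\alpha_{\pi(i)}-\alpha_j$ lies in the span of the $\alpha_k$ with $k$ unringed, and linear independence gives $\pi(i)=j$.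
\end{proof}

\begin{remark}
Edge-transitivity was used twice. It carries (c) from one edge to all; without it, one edge reflection means little, as an isosceles triangle that is not equilateral shows. And it supplies $g$; without it, (a) does not imply (b). Consider a right prism over an equilateral triangle, centered at $0$. Its edge reflections generate $W=A_2\times A_1$ of order $12$. A symmetry preserves the pair of triangular facets, so it is determined by the image of one vertex and of one of its two neighbors in a triangle, and $|\operatorname{Aut}(P)|\le 6\cdot2$. By Lemma~\ref{lem:wythoff-edges}(b) every representation has $\Gamma\supset W$, hence $\Gamma=W$. Full dimension forces a ring on the isolated node and a ring in $A_2$, and no automorphism maps one to the other.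
\end{remark}

\section{The counterexample in dimension 7}\label{sec:seven}

\subsection*{Deleting vertices from a hypersimplex}
By Theorem~\ref{thm:criterion} we must find an edge-transitive polytope whose edge reflections are not symmetries. It helps to start where edge reflections are easy to see. The hypersimplex $\operatorname{conv}\{1_A:A\subset\{1,\dots,n\},\ |A|=k\}$, translated by $-\frac kn\mathbf 1$, is Wythoffian for the group $S_n$ of coordinate permutations, with $v=1_{\{1,\dots,k\}}-\frac kn\mathbf 1$ and a single ring at the wall $x_k=x_{k+1}$. By Lemma~\ref{lem:wythoff-edges} its edges join the sets $A$ and $A[y\to y']$, and the edge reflection is the transposition $(y\,y')$ of coordinates.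

Now delete the vertices $1_B$ for $B$ in some family $\mathcal B$ of $k$-sets. We want three things.
\begin{enumerate}
\item[(1)] No new edges appear.
\item[(2)] The permutations preserving $\mathcal B$ are transitive on the surviving edges.
\item[(3)] Transpositions do not preserve $\mathcal B$.
\end{enumerate}
If no two members of $\mathcal B$ share $k-1$ points, then $(y\,y')$ fails to preserve $\mathcal B$ as soon as some $B\in\mathcal B$ contains $y$ but not $y'$, because $B[y\to y']$ shares $k-1$ points with $B$. The delicate demand is (2), and a first attempt shows what can go wrong.

\begin{example}\label{ex:fano}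
Take the seven nonzero points of $\mathbb{F}_2^3$, let $k=3$, and delete the seven lines $\{a,b,a+b\}$ of the Fano plane. Let $X=\{x_1,x_2\}$ and let $y\ne y'$ be two of the four points off the line through $X$. By Lemma~\ref{lem:tests}(a), $X\cup y$ and $X\cup y'$ span an edge. The four points off the line form a coset of the subspace $\{0,x_1,x_2,x_1+x_2\}$, so $y+y'$ is $x_1$, $x_2$ or $x_1+x_2$, and all three values occur. Count the surviving vertices at distance $\sqrt2$ from both ends of the edge, that is, the $3$-sets that are not lines and meet both $X\cup y$ and $X\cup y'$ in two points. Those containing $X$ are $X\cup z$ for the two remaining points $z$ off the line. One that does not contain $X$ must contain $y$, $y'$ and one $x_i$, and $\{x_i,y,y'\}$ is a line exactly when $y+y'=x_i$. The count is $4$ if $y+y'=x_1+x_2$ and $3$ otherwise. Isometries preserve this count, so the polytope is not edge-transitive.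
\end{example}

The defect is that $X$ distinguishes $x_1+x_2$ from $x_1$ and $x_2$. But these three vectors are the three differences of the triple $\{0,x_1,x_2\}$, and in the affine space $\mathbb{F}_2^3$ the three points of a triple are on an equal footing. So we admit the point $0$, pass from $k=3$ to $k=4$, and delete affine planes instead of lines.

\subsection*{Blocks}
Let $\mathbb{F}$, $\mathcal V$, $H$, $P$ be as in Theorem~\ref{thm:seven}, and put $p_A=1_A-\frac12\mathbf 1$. A $4$-subset $B\subset\mathbb{F}$ with $\sigma(B)=0$ is a \emph{block}. Every $3$-subset $\{a,b,c\}$ lies in exactly one block: the fourth point must be $a+b+c$, which differs from $a$, $b$, $c$ since these are distinct. Consequently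
\begin{equation}\label{eq:blocks}
\text{two different blocks never share three points.}
\end{equation}
There are $\binom83=56$ triples and four in each block, so there are $14$ blocks and $|\mathcal V|=70-14=56$. All $p_A$ have the same norm, so $P$ has the $56$ vertices $p_A$, $A\in\mathcal V$.

\begin{proof}[Proof of Theorem~\ref{thm:seven}]
\emph{Step 1: $[p_A,p_{A'}]$ is an edge if and only if $|A\cap A'|=3$.} Translation does not change faces, so we work with the vectors $1_A$. Since $\langle1_A,1_{A'}\rangle=|A\cap A'|\le3$ for $A\ne A'$, pairs with $|A\cap A'|=3$ are edges by Lemma~\ref{lem:tests}(a).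

Let $D=A\setminus A'$ and $D'=A'\setminus A$ have $m\ge2$ elements. We look for a parallelogram by exchanging one point. For $(a,b)\in D\times D'$ let $C=A[a\to b]$ and $C'=A'[b\to a]$. Then $1_C+1_{C'}=1_A+1_{A'}$, and $C\notin\{A,A'\}$ because $m\ge2$. As $\sigma(C)=\sigma(A)+a+b$ and $\sigma(C')=\sigma(A')+a+b$, both $C$ and $C'$ lie in $\mathcal V$ unless $(a,b)$ is \emph{bad}, meaning $a+b\in\{\sigma(A),\sigma(A')\}$. By Lemma~\ref{lem:tests}(b) it suffices to find a pair that is not bad. For each $a$ at most two $b$ are bad, so at most $2m$ of the $m^2$ pairs are bad, and we are done if $m\ge3$.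

Let $m=2$, $D=\{a_1,a_2\}$, $D'=\{b_1,b_2\}$, and suppose all four pairs are bad. Name the values $\sigma(A),\sigma(A')$ as $s,s'$ so that $a_1+b_1=s$. The sums $a_1+b_2$ and $a_2+b_1$ differ from $a_1+b_1$, so both equal $s'$, and $s'\ne s$. Adding them gives $a_1+a_2+b_1+b_2=0$. But the points of $A\cap A'$ cancel in $\sigma(A)+\sigma(A')$, so this sum is $s+s'\ne0$, a contradiction.

An edge is therefore a pair $\{X\cup y,X\cup y'\}$, where $X$ is a $3$-set and $y\neq y'$ are two of the four points outside the block through $X$. There are $56\cdot\binom42=336$ edges.

\emph{Step 2: $\dim P=7$.} Let $y\ne y'$. Choose distinct $x_1,x_2\notin\{y,y'\}$, and then $x_3$ outside the at most six points $x_1$, $x_2$, $y$, $y'$, $x_1+x_2+y$, $x_1+x_2+y'$. For $X=\{x_1,x_2,x_3\}$ both $X\cup y$ and $X\cup y'$ lie in $\mathcal V$, so $e_y-e_{y'}$ is a difference of two vertices. These vectors span $H$.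

\emph{Step 3: $P$ is edge-transitive.} An affine bijection $g(p)=Lp+b$ of $\mathbb{F}$ satisfies $\sigma(gA)=L\sigma(A)+4b=L\sigma(A)$ for $|A|=4$. So the group $AGL(3,2)$ of such maps preserves $\mathcal V$ and acts on $P$ by coordinate permutations, which are orthogonal maps of $H$. For distinct points $x_1,x_2,x_3,y$ the differences $x_i+y$ are distinct and nonzero, so they are linearly dependent only if their sum $x_1+x_2+x_3+y$ vanishes. Thus the members of $\mathcal V$ are the affinely independent $4$-sets, and $AGL(3,2)$ is transitive on ordered affinely independent quadruples, because $GL(3,2)$ is transitive on ordered bases.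

Consider an edge $\{X\cup y,X\cup y'\}$ with $X=\{x_1,x_2,x_3\}$. The block through $X$ is the coset of $x_1$ with respect to the subspace $\{0,x_1+x_2,x_1+x_3,x_2+x_3\}$, and $y,y'$ lie in the other coset. So $y+y'$ is one of the three differences of $X$, and after renumbering $X$ we have $y'=y+x_1+x_2$; this renumbering is what was missing in Example~\ref{ex:fano}. Every edge is thus obtained from an affinely independent quadruple $(x_1,x_2,x_3,y)$ by the rule $X=\{x_1,x_2,x_3\}$, $y'=y+x_1+x_2$. The rule commutes with affine maps, since $g(y+x_1+x_2)=gy+gx_1+gx_2$. Transitivity on quadruples gives transitivity on edges.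

\emph{Step 4: $\operatorname{Aut}(P)$ contains no reflection.} Let $\rho\in\operatorname{Aut}(P)$ be a reflection. By Step 2 it moves some vertex, say $\rho(p_A)=p_{A'}\ne p_A$. Then $\nu=p_A-p_{A'}=1_U-1_{U'}$ is normal to the mirror, where $U=A\setminus A'$ and $U'=A'\setminus A$ have $m\in\{1,2,3,4\}$ elements. For $C\in\mathcal V$ put $\tau_C=|C\cap U|-|C\cap U'|$. Since $\langle\nu,\nu\rangle=2m$ and $\langle p_C,\nu\rangle=\tau_C$,
\[
\rho(p_C)=p_C-\frac{\tau_C}{m}\,\nu .
\]
Two vertices differ by an integer vector, so $\tau_C/m\in\mathbb{Z}$ for all $C\in\mathcal V$. For $m\ge2$ we violate this by exhibiting two $4$-sets that share three points and have the same value $\tau$ with $0<\tau<m$; by \eqref{eq:blocks} one of them is in $\mathcal V$. Let $R=\mathbb{F}\setminus(U\cup U')$, so $|R|=8-2m$.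
\begin{itemize}
\item $m=2$: take $T\cup u$ for a $3$-set $T\subset R$ and the two points $u\in U$; here $\tau=1$.
\item $m=3$: take $\{u_1,u_2,u',r\}$ for fixed $u_1\neq u_2$ in $U$, $u'\in U'$ and the two points $r\in R$; here $\tau=1$.
\item $m=4$: take $T\cup u'$ for a $3$-set $T\subset U$ and two points $u'\in U'$; here $\tau=2$.
\end{itemize}
For $m=1$, $\nu=e_y-e_{y'}$ and $\rho$ is the transposition $(y\,y')$. Choose $b\notin\{y,y'\}$ and $c\notin\{y,y',b,y+y'+b\}$. The block $B=\{y,b,c,y+b+c\}$ does not contain $y'$. By \eqref{eq:blocks}, $B[y\to y']\in\mathcal V$, but $\rho$ maps this set to $B\notin\mathcal V$. So every case is impossible.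

Finally, if $P=\operatorname{conv}(\Gamma v)$ with $\Gamma$ a finite reflection group, then $\Gamma\subset\operatorname{Aut}(P)$, and $\Gamma$ is nontrivial because $P$ is not a point. So $\operatorname{Aut}(P)$ would contain a reflection.
\end{proof}

To see only that $P$ is not Wythoffian, the case $m=1$ of Step 4 and Lemma~\ref{lem:wythoff-edges}(b) suffice, as the edge reflections are transpositions. This shorter route is the one that generalizes.

\section{Matroid polytopes and Steiner systems}\label{sec:matroids}

Step 1 above rested on one property of $\mathcal V$: in any two members one can swap a pair of points so that both results stay in $\mathcal V$. This is a property of the bases of every matroid, and $\mathcal V$ is the family of bases of the matroid $AG(3,2)$ of affine independence in $\mathbb{F}_2^3$. Matroids thus settle demand (1) once and for all.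

\subsection*{Matroids}
A \emph{matroid} $M$ of rank $k$ on $[n]=\{1,\dots,n\}$ is a nonempty family of $k$-subsets, the \emph{bases}, such that for all bases $B,B'$ and $a\in B\setminus B'$ there is $b\in B'\setminus B$ with $B[a\to b]$ a basis. Subsets of bases are \emph{independent}, and minimal non-independent sets are \emph{circuits}. The matroid is \emph{uniform} if all $k$-sets are bases, and \emph{connected} if any two distinct elements lie in a common circuit. Bases $B,B'$ are \emph{adjacent} if $|B\setminus B'|=1$, and $\operatorname{Aut}(M)$ is the group of permutations of $[n]$ that preserve the family of bases. We use three standard facts.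
\begin{enumerate}
\item[(M1)] If $I$ is independent, $|I|<k$ and $B$ is a basis, then $I\cup j$ is independent for some $j\in B\setminus I$.
\item[(M2)] If $B$ is a basis and $y'\notin B$, then $B\cup y'$ contains exactly one circuit.
\item[(M3)] Symmetric exchange \cite{Brualdi}: for bases $B,B'$ and $a\in B\setminus B'$ there is $b\in B'\setminus B$ such that both $B[a\to b]$ and $B'[b\to a]$ are bases.
\end{enumerate}

\begin{proposition}\label{prop:matroid}
Let $M$ be a connected non-uniform matroid on $[n]$, $n\ge2$, such that $\operatorname{Aut}(M)$ is transitive on bases and on unordered pairs of adjacent bases. Then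
\[
P_M=\operatorname{conv}\{1_B:B\text{ a basis}\},\qquad
P_M^{\pm}=\operatorname{conv}\Bigl\{\sum_{i\in B}\varepsilon_ie_i: B\text{ a basis},\ \varepsilon_i=\pm1\Bigr\}
\]
have dimensions $n-1$ and $n$. Both polytopes, the first translated so that the barycenter of its vertices is the origin, are vertex- and edge-transitive and not Wythoffian.
\end{proposition}

\begin{proof}
Let $k$ be the rank. All listed points have norm $\sqrt k$, so they are the vertices, and two distinct ones have an integer inner product, at most $k-1$.

\emph{Every pair of elements is exchanged.} This is the only use of connectivity: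
\begin{equation}\label{eq:exchange}
\text{for }y\ne y'\text{ there is a basis }B\text{ with }y\in B,\ y'\notin B\text{ and }B[y\to y']\text{ a basis.}
\end{equation}
Let $Z$ be a circuit containing $y,y'$ and extend $Z\setminus y'$ to a basis $B$ by (M1). Then $y\in B$, and $y'\notin B$ as $B$ does not contain $Z$. By (M2), $Z$ is the only circuit in $B\cup y'$, so removing $y\in Z$ leaves an independent $k$-set. For $n=2$, \eqref{eq:exchange} would make $M$ uniform of rank $1$, so $n\geq3$.

\emph{Dimension.} By \eqref{eq:exchange} every $e_y-e_{y'}$ is a difference of vertices of $P_M$, and $P_M$ lies in $\{\sum x_i=k\}$, so $\dim P_M=n-1\ge2$. Every $y$ lies in a basis, so $2e_y$ is a difference of vertices of $P_M^\pm$, and $\dim P_M^\pm=n$.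

\emph{Edges of $P_M$.} Adjacent bases have inner product $k-1$ and give edges by Lemma~\ref{lem:tests}(a). If $|B\setminus B'|\ge2$, take $a,b$ as in (M3); then $B[a\to b]\notin\{B,B'\}$ and $1_{B[a\to b]}+1_{B'[b\to a]}=1_B+1_{B'}$, so there is no edge by Lemma~\ref{lem:tests}(b).

\emph{Edges of $P_M^\pm$.} Let $x\ne x'$ be vertices with supports $B,B'$. Suppose first that they agree on $B\cap B'$; then $B\ne B'$.
\begin{itemize}
\item If $|B\setminus B'|=1$, then $\langle x,x'\rangle=k-1$ and $[x,x']$ is an edge.
\item If $|B\setminus B'|\ge2$, take $a,b$ as in (M3). The points $x-x_ae_a+x'_be_b$ and $x'-x'_be_b+x_ae_a$ have supports $B[a\to b]$ and $B'[b\to a]$, so they are vertices, the first differs from $x$ and $x'$, and their sum is $x+x'$. There is no edge.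
\end{itemize}
Suppose now that $x'_i=-x_i$ for some $i\in B\cap B'$.
\begin{itemize}
\item If $x'\ne x-2x_ie_i$, then $x-2x_ie_i$ and $x'+2x_ie_i$ are vertices with sum $x+x'$, and the first differs from $x$ and $x'$. There is no edge.
\item If $x'=x-2x_ie_i$, put $z=x-x_ie_i$, with support $X=B\setminus i$. By \eqref{eq:exchange} some basis avoids $i$, so (M1) gives $j\ne i$ with $X\cup j$ a basis. Then $x+x'=2z=(z+e_j)+(z-e_j)$, and there is no edge.
\end{itemize}
So an edge of $P_M^\pm$ is a pair of adjacent bases $B,B'$ together with signs on $B\cup B'$.

\emph{Transitivity.} The group $\operatorname{Aut}(M)$ permutes coordinates. It fixes the barycenter of the vertices of $P_M$, so it acts orthogonally on the translated polytope inside $\{\sum x_i=0\}$, transitively on vertices and edges by hypothesis. For $P_M^\pm$, sign changes bring any vertex or edge to one with all signs $+$, and $\operatorname{Aut}(M)$ is transitive on those.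

\emph{Not Wythoffian.} Let $y\ne y'$ and $B$ be as in \eqref{eq:exchange}. The segment $e=[1_B,1_{B[y\to y']}]$ is an edge of both polytopes. Its direction is $e_y-e_{y'}$ and its midpoint has $x_y=x_{y'}$, so its perpendicular bisector, inside $\{\sum x_i=k\}$ or inside $\mathbb{R}^n$, is cut out by $x_y=x_{y'}$, and $r_e$ is the transposition $(y\,y')$. If the polytope were Wythoffian, then by Theorem~\ref{thm:criterion} every transposition of $[n]$ would preserve the vertex set, hence the family of supports. Then $\operatorname{Aut}(M)=S_n$ and $M$ would be uniform.
\end{proof}

\begin{remark}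
For a uniform matroid $P_M$ is a hypersimplex, which is Wythoffian. The matroid on $[4]$ with bases $13,14,23,24$ is non-uniform and satisfies both transitivity hypotheses, but it is not connected (its circuits are $12$ and $34$), and $P_M$ is a square: Wythoffian, and of dimension $2$ instead of $3$. Example~\ref{ex:fano} shows what happens without transitivity on adjacent pairs.
\end{remark}

\subsection*{Steiner systems}
It remains to find matroids with enough symmetry. The blocks in Section~\ref{sec:seven} had the property that every $3$-set lies in exactly one of them. In general, a \emph{Steiner system} $S(t,\ell,n)$ is a family of $\ell$-subsets, the \emph{blocks}, of an $n$-set of points such that every $t$-set $X$ lies in exactly one block $K(X)$.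

\begin{lemma}\label{lem:steiner}
Let $S(t,\ell,n)$ be a Steiner system with $n>\ell>t\ge2$. The $(t+1)$-sets not contained in a block are the bases of a non-uniform matroid $M$. Let $G$ be a group of permutations of the points that preserves the blocks and is $2$-transitive on points and transitive on $t$-sets. If the setwise stabilizer $G_X$ of a $t$-set $X$ is transitive on the points outside $K(X)$ and on the unordered pairs of such points, then $M$ satisfies the hypotheses of Proposition~\ref{prop:matroid}.
\end{lemma}

\begin{proof}
The matroid is a case of \cite[Prop.~2.1.24]{Oxley}; here is the direct check. For a $t$-set $X$ and $y\notin X$, the set $X\cup y$ lies in a block exactly when $y\in K(X)$. Since $n>\ell$, every $t$-set lies in a basis. Let $B,B'$ be bases, $a\in B\setminus B'$ and $X=B\setminus a$. As $B'\not\subset K(X)$, there is $b\in B'\setminus K(X)$; then $b\notin X$, $b\ne a$, and $B[a\to b]=X\cup b$ is a basis.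

Since $\ell>t$, a block has a $(t+1)$-subset $Z$. It is not a basis, so $M$ is not uniform, and its proper subsets are independent, so it is a circuit with at least two elements. As $G\subset\operatorname{Aut}(M)$ is $2$-transitive, any two points lie in an image of $Z$, and $M$ is connected. Bases have the form $X\cup y$ and adjacent pairs the form $\{X\cup y,X\cup y'\}$ with $y\ne y'$ outside $K(X)$. Use transitivity on $t$-sets to fix $X$, and then $G_X$.
\end{proof}

Three systems meet these conditions.

\begin{example}[$S(3,4,8)$ and $AGL(3,2)$; dimensions $7$ and $8$]\label{ex:8}
Take the blocks of Section~\ref{sec:seven}. Any ordered triple of distinct points $x_1,x_2,x_3$ extends to an affinely independent quadruple by any point $y$ outside its block. By Step 3 of the proof of Theorem~\ref{thm:seven} the group is therefore $3$-transitive, and $G_X$ is transitive on the points $y$. It is transitive on the pairs $\{y,y'\}$ because the group is transitive on edges and an edge determines $X$. Here the translate of $P_M$ is the polytope of Theorem~\ref{thm:seven}.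
\end{example}

\begin{example}[$S(5,6,12)$ and $M_{12}$; dimensions $11$ and $12$]\label{ex:12}
The Mathieu group $M_{12}$ is $5$-transitive and preserves the blocks (hexads). The stabilizer of a hexad $K$ is $S_6$, acting naturally on $K$ and through an outer automorphism $\varphi$ of $S_6$ on the six other points \cite[Ch.~11]{SPLAG}. If $X\subset K$ is a $5$-set, then $G_X$ preserves $K=K(X)$, so it is the stabilizer $S_5$ of the point $K\setminus X$. On the six other points it acts as $\varphi(S_5)$, which is the $3$-transitive group $PGL(2,5)$. We need only $2$-transitivity, and this can be seen directly. The conjugacy classes of involutions in $S_6$ have sizes $15$ (transpositions), $45$, and $15$ (products of three disjoint transpositions), and an automorphism that maps transpositions to transpositions is inner. So $\varphi(S_5)$ contains an involution without fixed points. It also contains an element of order $5$, a $5$-cycle fixing a point $a$. The involution moves $a$, so the group is transitive, and the stabilizer of $a$ is transitive on the other five points.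
\end{example}

\begin{example}[$S(5,8,24)$ and $M_{24}$; dimensions $23$ and $24$]\label{ex:24}
The Mathieu group $M_{24}$ is $5$-transitive and preserves the blocks (octads). The stabilizer $S$ of an octad $K$ is $2^4{:}A_8$; it acts as $A_8$ on $K$ and as $AGL(4,2)$, with $A_8\cong GL(4,2)$, on the $16$ other points \cite[Ch.~11]{SPLAG}. As $|S|=16\cdot20160=|AGL(4,2)|$, we may identify $S$ with $AGL(4,2)$. The kernel $N$ of the action on $K$ is a normal subgroup of order $16$. Its image in the simple group $GL(4,2)$ is a normal $2$-subgroup, hence trivial, so $N$ is the group of translations. Thus there is an isomorphism $\varphi:A_8\to GL(4,2)$ such that an element of $S$ acting on $K$ as $a$ has linear part $\varphi(a)$.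

Let $X\subset K$ be a $5$-set and $\tau$ a $3$-cycle on $K\setminus X$. The centralizer of $\tau$ in $S_8$ is $\langle\tau\rangle\times S_5$, so its centralizer in $A_8$ is $\langle\tau\rangle\times A_5$, which preserves $X$ and has order $180$. Hence $G_X$ contains all affine maps whose linear part commutes with $T=\varphi(\tau)$. To identify them, factor $x^3-1=(x+1)(x^2+x+1)$ over $\mathbb{F}_2$. This gives $\mathbb{F}_2^4=V_0\oplus V_1$ with $V_0=\ker(T+1)$ and $V_1=\ker(T^2+T+1)\ne0$, and $T$ makes $V_1$ a vector space over $\mathbb{F}_4$. The centralizer of $T$ consists of the maps that preserve both summands and are $\mathbb{F}_4$-linear on $V_1$. If $\dim V_0=2$ it is $GL(2,2)\times GL(1,4)$ of order $6\cdot3=18$; if $V_0=0$ it is $GL(2,4)$ of order $15\cdot12=180$. The order is $180$, so the second case holds and $G_X\supset2^4{:}GL(2,4)$. Since $GL(2,4)$ is transitive on the $15$ nonzero vectors, given $y\ne y'$ and $z\ne z'$ some $L\in GL(2,4)$ has $L(y+y')=z+z'$, and $p\mapsto L(p+y)+z$ maps $(y,y')$ to $(z,z')$. So $G_X$ is $2$-transitive on the $16$ points.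
\end{example}

\subsection*{Powers}
To reach all multiples of these dimensions we take Cartesian powers. Theorem~\ref{thm:criterion} is what makes this easy: we need not examine all reflection groups in the larger space, only one edge reflection.

\begin{lemma}\label{lem:powers}
Let $P\subset\mathbb{R}^d$, $d\ge2$, be vertex- and edge-transitive and not Wythoffian. Then so is $P^q\subset\mathbb{R}^{qd}$ for every $q\ge1$.
\end{lemma}

\begin{proof}
The nonempty faces of a product are the products of nonempty faces, and dimensions add. So a vertex of $P^q$ is a $q$-tuple of vertices, and an edge is the product of an edge in one factor with vertices in the others. The group $\operatorname{Aut}(P)\wr S_q$, which acts in each factor separately and permutes the factors, consists of symmetries of $P^q$. It is transitive on vertices and, since $P$ is both vertex- and edge-transitive, on edges. Suppose $P^q$ is Wythoffian and let $\hat e=e\times\{v_2\}\times\dots\times\{v_q\}$. The direction of $\hat e$ lies in the first factor, so $r_{\hat e}=r_e\times\mathrm{id}$. By Theorem~\ref{thm:criterion} this map is linear and $r_eP\times P^{q-1}=P^q$. Hence $r_e\in\operatorname{Aut}(P)$, and $P$ is Wythoffian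 by Theorem~\ref{thm:criterion}, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dimensions}]
Examples~\ref{ex:8}, \ref{ex:12} and \ref{ex:24}, with Lemma~\ref{lem:steiner} and Proposition~\ref{prop:matroid}, give polytopes of the required kind in dimensions $7$, $8$, $11$, $12$, $23$. Lemma~\ref{lem:powers} gives all multiples.
\end{proof}

\section{The half-cube without a Hamming code}\label{sec:hamming}

The same plan, applied to the half-cube in place of the hypersimplex, gives an infinite family that is constructed directly, without taking powers. Let $\mathbb{F}=\mathbb{F}_2^m$ and $n=2^m$. For $x\subset\mathbb{F}$ let $\chi(x)\in\{\pm1\}^{\mathbb{F}}$ have entry $\chi_i(x)=-1$ for $i\in x$ and $+1$ for $i\notin x$. The half-cube is the convex hull of the $\chi(x)$ with $|x|$ even, and the even sets with $\sigma(x)=0$ form an extended Hamming code. We delete these. With $\triangle$ the symmetric difference,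
\[
\sigma(x\triangle y)=\sigma(x)+\sigma(y),\qquad\langle\chi(x),\chi(y)\rangle=n-2|x\triangle y|,
\]
and $\chi(x\triangle c)$ arises from $\chi(x)$ by changing the signs of the coordinates in $c$.

\begin{theorem}\label{thm:hamming}
Let $m\ge3$, let $\mathcal V_m$ be the set of subsets $x\subset\mathbb{F}_2^m$ of even size with $\sigma(x)\ne0$, and let $P_m=\operatorname{conv}\{\chi(x):x\in\mathcal V_m\}$. Then $P_m$ has dimension $n=2^m$, is vertex- and edge-transitive, and is not Wythoffian.
\end{theorem}

\begin{proof}
All $\chi(x)$ have norm $\sqrt n$, so the $\chi(x)$ with $x\in\mathcal V_m$ are the vertices. Note that for $x\in\mathcal V_m$ and $i\ne j$,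
\begin{equation}\label{eq:flip}
x\triangle\{i,j\}\in\mathcal V_m\iff i+j\ne\sigma(x).
\end{equation}

\emph{Edges are the pairs with $|x\triangle y|=2$.} Distinct even sets have $|x\triangle y|\ge2$, so pairs with equality are edges by Lemma~\ref{lem:tests}(a). Otherwise $D=x\triangle y$ has $|D|\ge4$. For a pair $\{i,j\}\subset D$ put $x'=x\triangle\{i,j\}$ and $y'=y\triangle\{i,j\}$. Since $\chi(x)$ and $\chi(y)$ have opposite entries at $i$ and at $j$, we have $\chi(x')+\chi(y')=\chi(x)+\chi(y)$, and $x'\notin\{x,y\}$ as $|D|\ge4$. By \eqref{eq:flip}, $x',y'\in\mathcal V_m$ unless $i+j\in\{\sigma(x),\sigma(y)\}$. Pairs with a prescribed sum are disjoint, so at most $2\cdot|D|/2=|D|$ pairs are excluded, while $\binom{|D|}2>|D|$ for $|D|\geq4$. Lemma~\ref{lem:tests}(b) applies.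

\emph{Dimension.} Let $\langle\eta,\cdot\rangle$ be constant on the vertices. Fix $x\in\mathcal V_m$, put $s=\sigma(x)$ and $a_i=\eta_i\chi_i(x)$. For $i\ne j$ with $i+j\ne s$, comparing $x$ with $x\triangle\{i,j\}$ gives $a_i+a_j=0$. Given $i$, choose $j\notin\{i,i+s\}$ and $k\notin\{i,i+s,j,j+s\}$, which is possible as $n>4$. Then $a_i=-a_j=a_k=-a_i$, so $\eta_i=0$. Hence $\eta=0$ and $\dim P_m=n$.

\emph{Transitivity.} There are two kinds of symmetries. For an even set $c$ with $\sigma(c)=0$, the map $x\mapsto x\triangle c$ preserves $\mathcal V_m$ and acts by sign changes. An affine bijection $g(p)=Lp+b$ satisfies $\sigma(gx)=L\sigma(x)$ for even $x$, so it preserves $\mathcal V_m$, and it acts by a coordinate permutation. Let $\{x,x\triangle\{i,j\}\}$ and $\{x_1,x_1\triangle\{i_1,j_1\}\}$ be edges. By \eqref{eq:flip}, $\sigma(x)$ and $i+j$ are distinct nonzero vectors, hence linearly independent over $\mathbb{F}_2$, and so are $\sigma(x_1)$ and $i_1+j_1$. Choose $L\in GL(m,2)$ with $L\sigma(x)=\sigma(x_1)$ and $L(i+j)=i_1+j_1$, and put $b=Li+i_1$. Then $gi=i_1$ and $gj=L(i+j)+i_1=j_1$. The set $c=gx\triangle x_1$ is even, with $\sigma(c)=L\sigma(x)+\sigma(x_1)=0$. Now $g$ followed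 by $\triangle c$ maps $x$ to $x_1$ and $x\triangle\{i,j\}$ to $x_1\triangle\{i_1,j_1\}$. This gives edge-transitivity, and vertex-transitivity as well, since every vertex lies on an edge.

\emph{Not Wythoffian.} By Theorem~\ref{thm:criterion} one edge reflection that is not a symmetry suffices. Choose $i\ne j$, $k\notin\{i,j\}$ and $l\notin\{i,j,k,i+j+k\}$. Then $\{k,l\}$ and $\{i,j,k,l\}$ lie in $\mathcal V_m$ and span an edge $e$ with direction $e_i+e_j$. Its ends have equal norm, so $r_e$ is the linear reflection $w\mapsto w-(w_i+w_j)(e_i+e_j)$. It maps the vertex $\chi(\{i,j\})$, where $w_i=w_j=-1$, to $\chi(\emptyset)$, which is not a vertex.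
\end{proof}

\begin{remark}
The hypothesis $m\ge3$ enters through the choice of $k$ in the dimension count and of $l$ in the last step. For $m=2$ the set $\mathcal V_2$ consists of the six $2$-sets, and $P_2$ is the convex hull of the permutations of $(1,1,-1,-1)$, a regular octahedron of dimension $3$. For $m=3$ the deleted sets are $\emptyset$, $\mathbb{F}$ and the $14$ blocks, so $P_3$ has $128-16=112$ vertices and differs from the $8$-dimensional polytope $P_M^\pm$ of Example~\ref{ex:8}, which has $56\cdot16=896$.
\end{remark}

\section{Simple polytopes}\label{sec:simple}

By Theorem~\ref{thm:criterion} we must show that an edge reflection $r_e$ maps $P$ to itself. The difficulty is that $r_e$ is defined locally, by one edge, and the claim is global. The link is provided by the $2$-faces: they turn out to be regular polygons, a regular polygon is determined by three consecutive vertices, and in a simple polytope there are enough $2$-faces to pass the knowledge of all neighbors of one vertex on to the next vertex.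

We recall the standard fact that makes this work. In a simple polytope the vertex figures are simplices, so any two edges at a vertex lie in exactly one common $2$-face. Hence, for an edge $[x,y]$, the $2$-faces containing it correspond bijectively to the $d-1$ neighbors of $x$ other than $y$, each face to the second neighbor of $x$ in it, and in the same way to the $d-1$ neighbors of $y$ other than $x$.

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
\emph{The $2$-faces are regular polygons.} By vertex-transitivity the vertices lie on a sphere about $0$, and by edge-transitivity all edges have the same length. So a $2$-face is a convex polygon with equal sides whose vertices lie on a circle, the intersection of its plane with the sphere. The vertices cut the circle into arcs of total angle $2\pi$, one for each side. Equal chords mean that each arc is $\theta$ or $2\pi-\theta$ for a fixed $\theta\in(0,\pi]$. If an arc $2\pi-\theta>\theta$ occurred, then the at least two other arcs, each at least $\theta$, would bring the total to at least $2\pi+\theta$. So all arcs equal $\theta$ and the polygon is regular. Three consecutive vertices $y,x,z$ determine it: they determine the circle, and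 the vertex set is the orbit of $y$ under the rotation of the circle that takes $y$ to $x$.

Let $e=[v,w]$ be an edge. Since $v$ and $w$ have equal norm, $r_e$ is linear. The polytope $P'=r_eP$ is again simple with regular $2$-faces. Call a common vertex of $P$ and $P'$ \emph{good} if it has the same neighbors in both.

\emph{The vertex $v$ is good.} Let $F$ be a $2$-face of $P$ containing $e$. The normal $v-w$ of the mirror is parallel to the plane of $F$, so $r_e$ preserves this plane and acts on it as the reflection in the perpendicular bisector of a side of the regular polygon $F$. Thus $r_eF=F$, and $r_e$ maps the second neighbor of $w$ in $F$ to the second neighbor of $v$ in $F$. Letting $F$ run over the $d-1$ faces, and adding $r_ev=w$, we see that $r_e$ maps the neighbors of $w$ in $P$ onto the neighbors of $v$ in $P$. The images of the neighbors of $w$ in $P$ are the neighbors of $r_ew=v$ in $P'$.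

\emph{Neighbors of good vertices are good.} Let $x$ be good and $y$ a neighbor of $x$; it is a vertex of both polytopes. For each other neighbor $z$ of $x$, both $P$ and $P'$ have a $2$-face containing the edges $[x,y]$ and $[x,z]$. Both faces are regular polygons with consecutive vertices $y,x,z$, so they coincide. In $P$ and in $P'$ alike, the neighbors of $y$ are $x$ and the second neighbors of $y$ in these $d-1$ polygons.

Since the edge graph of $P$ is connected, all vertices of $P$ are good, and in particular are vertices of $P'$. The two polytopes have the same number of vertices, so $P'=P$ and $r_e\in\operatorname{Aut}(P)$. Theorem~\ref{thm:criterion} completes the proof.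
\end{proof}

Simplicity cannot be dropped: in the polytope of Theorem~\ref{thm:seven}, which is vertex-transitive under $AGL(3,2)$, each vertex lies in $2\cdot336/56=12$ edges rather than $7$. The rhombus shows the role of vertex-transitivity in the first step: a polygon with equal sides that is not inscribed in a circle need not be regular.

\begin{thebibliography}{9}

\bibitem{Brualdi}
Brualdi, 1969.

\bibitem{SPLAG}
Conway and Sloane, \emph{SPLAG}.

\bibitem{GW}
G\"oring and Winter, \emph{The edge-transitive polytopes that are not vertex-transitive}, Ars Math. Contemp. 23 (2023).

\bibitem{Humphreys}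
Humphreys, \emph{Reflection Groups and Coxeter Groups}.

\bibitem{Oxley}
Oxley, \emph{Matroid Theory}, 2nd ed.

\bibitem{spectral}
\emph{Spectral Realizations of Symmetric Graphs, Spectral Polytopes and Edge-Transitivity}, \texttt{https://martinwintermath.github.io/pdf/phd/thesis.pdf}.

\end{thebibliography}
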